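# Double total domination in graphs of minimum degree three: the bound $5n/6$ and the Heawood graph

## The guess $5n/6$ on small graphs

All graphs are finite and simple. We write $N(v)$ for the open neighborhood of a vertex $v$, $d(v)$ for its degree, $\delta(G)$ for the minimum degree, and $[6]=\{1,\dots,6\}$.

**Definition 1.** A set $S$ of vertices of $G$ is a *double total dominating set* if every vertex of $G$ (whether in $S$ or not) is adjacent to at least two vertices of $S$. The least size of such a set is $\gamma_{\times2,t}(G)$.

In $K_4$, three vertices form such a set and two do not, so $\gamma_{\times2,t}(K_4)=3$.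

Let $G_{14}$ be the Heawood graph, the incidence graph of the Fano plane. It is cubic and bipartite with parts of size 7, and two vertices in the same part have exactly one common neighbor. It is known that a connected graph $G$ of order $n$ with $\delta(G)\ge3$ has $\gamma_{\times2,t}(G)\le 6n/7$, with equality only for $G_{14}$; that $\gamma_{\times2,t}(G)\le 11n/13$ if $G\ne G_{14}$; and that $\gamma_{\times2,t}(G)\le 5n/6$ if $G\neq G_{14}$ is cubic. The problem comes from "STRONG TRANSVERSALS IN HYPERGRAPHS AND DOUBLE TOTAL DOMINATION IN GRAPHS" (https://pure.royalholloway.ac.uk/files/6351130/090777001.pdf): prove or disprove that $\gamma_{\times2,t}(G)\le 5n/6$ for every connected $G\ne G_{14}$ with $\delta(G)\ge 3$.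

The first guess is "true". A double total dominating set stays one when edges are added, so the sparsest graphs, the cubic ones, should be the worst, and for them the bound is $5/6$. To test this guess it is easier to look at the complement of $S$.

**Definition 2.** Let $\delta(G)\ge3$. A set $T\subseteq V(G)$ is *admissible* if $|N(v)\cap T|\le d(v)-2$ for every vertex $v$.

This says exactly that every $v$ has at least two neighbors outside $T$, that is, $V(G)\setminus T$ is double total dominating. Hence
$$\gamma_{\times2,t}(G)=n-\max\{|T|: T\text{ admissible}\},\tag{1}$$
and the guess says that some admissible set has at least $n/6$ vertices. In a cubic graph, admissible means that no vertex has two neighbors in $T$.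

- $K_4$: any two vertices have a common neighbor, so $\max|T|=1\ge 4/6$.
- $K_{3,3}$: at most one vertex from each part, so $\max|T|=2\ge 6/6$.
- $G_{14}$: two vertices in the same part have a common neighbor, so $T$ has at most one vertex in each part. One from each part is admissible, since each neighborhood lies in one part. So $\max|T|=2<14/6$ and $\gamma_{\times2,t}(G_{14})=12$: the true exception.
- $G_{12}$: the bipartite graph with parts $\mathbb Z_6$ and $\{j':j\in\mathbb Z_6\}$ and edges $i\sim(i+s)'$ for $s\in\{0,1,3\}$. It is cubic, and connected because $i\sim i'$ and $i\sim(i+1)'$. The differences of distinct elements of $\{0,1,3\}$ are $1,5,3,3,2,4$, so every nonzero residue occurs and any two vertices in the same part have a common neighbor. Again $T$ has at most one vertex per part, and $\{0,0'\}$ is admissible. So $\gamma_{\times2,t}(G_{12})=10=\frac56\cdot 12$: nothing smaller than $5/6$ can be true.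
- $G_{14}$ plus one edge $bb'$: let $B\ni b$ be a part, take two neighbors $k_1,k_2$ of $b$ in $G_{14}$ and some $c\in B\setminus\{b,b'\}$. Then $T=\{k_1,k_2,c\}$ is admissible. Indeed $b$ now has degree 4 and sees two elements of $T$ (note $b'\notin T$, as the new edge does not join $b$ to an old neighbor). Every other vertex of $B$ sees at most one of $k_1,k_2$, and the vertices of the other part see at most $c$. So $|T|=3\ge14/6$: one extra edge removes the exception.
- $K_{3,m}$ with $m\ge4$: an admissible set has at most $1$ vertex in the part of size $3$ and at most $m-2$ in the other, and such sets exist. So $\gamma_{\times2,t}=4$.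

The guess survives, but its justification does not. The graph $K_{3,m}$, $m\ge4$, has no cubic spanning subgraph, since counting edges from the two sides would give $9=3m$. And where edges can be deleted, the deletion may produce $G_{14}$. So we cannot simply pass to a cubic graph.

## Six admissible sets at once

**Definition 3.** Let $\delta(G)\ge3$. A *scheme* on $G$ is a map $A:V(G)\to2^{[6]}$ such that for every color $i$ the set $T_i=\{v:i\in A(v)\}$ is admissible. Its *weight* is $\sum_v|A(v)|=\sum_i|T_i|$.

So a vertex may carry no color, one, or several. We say that $v$ *sees* color $i$ as many times as it has neighbors carrying $i$; it may do so at most $d(v)-2$ times. Example: in $K_{3,3}$, color the vertices of each part $1,2,3$; this is a scheme of weight 6.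

**Theorem 1.** If $G\ne G_{14}$ is connected of order $n$ with $\delta(G)\ge3$, then $G$ has a scheme of weight at least $n$. Consequently some $|T_i|\ge n/6$, and $\gamma_{\times2,t}(G)\le 5n/6$.

**Theorem 2.** (a) The constant $5/6$ is sharp: there is a connected cubic graph with $n=12$ and $\gamma_{\times2,t}=10$. (b) If $\delta(G)\ge3$ and $G$ has exactly $h$ components isomorphic to $G_{14}$, then $\gamma_{\times2,t}(G)\le\frac{5n}6+\frac h3$, with equality for all disjoint unions of copies of $G_{14}$ and the graph in (a).

So the statement in question is true. The second sentence of Theorem 1 follows from the first by averaging over the six colors and (1). Two facts will be used all the time.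

(F1) Deleting colors from a scheme leaves a scheme.

(F2) If $H$ is a spanning subgraph of $G$ with $\delta(H)\ge3$, a scheme on $H$ is a scheme on $G$: each extra edge at $v$ raises $|N(v)\cap T|$ by at most 1 and $d(v)-2$ by exactly 1.

Heawood graphs will appear as pieces of larger graphs. There we need a coloring that overloads one chosen vertex $b$ and is heavy everywhere else.

**Lemma 1.** Let $F\cong G_{14}$ have parts $K,B$; let $b\in B$, $\ell=N_F(b)\subset K$, $S\subseteq[6]$. Put $A(b)=\emptyset$; give the six vertices of $B\setminus\{b\}$ six distinct single colors; put $A=\emptyset$ on $K\setminus\ell$; give each color $i\in S$ to exactly one vertex of $\ell$ and each $i\notin S$ to exactly two vertices of $\ell$, chosen arbitrarily. Then every vertex $v\ne b$ of $F$ sees each color at most once in $F$, and $b$ sees $i$ once if $i\in S$ and twice if $i\notin S$. The weight is $6+|S|+2(6-|S|)=18-|S|$.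

Proof. If $v\in B\setminus\{b\}$, then $N_F(v)$ meets $\ell=N_F(b)$ in exactly one vertex, and the rest of $K$ is uncolored. If $v\in K$, then $N_F(v)\subseteq B$, where all colors are distinct. The claim on $b$ and the weight are immediate. $\square$

Also, $G_{14}$ has no bridge: a component left after deleting a bridge of a cubic bipartite graph would have parts of sizes $a,b$ with $3a-1=3b$, which is impossible.

## Cubic graphs: Brooks' theorem and the Fano plane

We recall three classical facts. *Brooks' theorem*: a connected graph of maximum degree $\Delta\ge3$ other than $K_{\Delta+1}$ is $\Delta$-colorable. The *Caro–Wei bound*: a graph has an independent set of size at least $\sum_v\frac1{d(v)+1}$. And the Fano plane is, up to isomorphism, the only system of seven triples on seven points such that any two points lie in exactly one triple.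

**Lemma 2.** Consider an indexed family of *blocks* (sets of size at most 3) on a vertex set such that each vertex lies in at most three blocks. Let $Q$ be the graph joining two vertices iff they lie in a common block. Then $Q$ has maximum degree at most 6. If $K$ is the vertex set of a $K_7$ in $Q$, then $K$ is a component of $Q$, every vertex of $K$ lies in exactly three blocks, every block meeting $K$ is a triple inside $K$, there are exactly seven of these, and they form a Fano plane on $K$.

Proof. A vertex gets at most 2 neighbors from each of at most three blocks. If $z\in K$, it has at least 6 neighbors, so exactly 6: it lies in exactly three blocks, all triples, pairwise meeting only in $z$. All neighbors of $z$ are then in $K$, so $K$ is a component and the blocks through $z$ lie in $K$. Counting incidences, there are $7\cdot3/3=7$ blocks. Two points of $K$ are adjacent, hence in a common block, and not in two, since two blocks through $z$ meet only in $z$. $\square$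

Now let $G\neq G_{14}$ be connected and cubic. Take the blocks $N(v)$, $v\in V(G)$, and call $v$ the *source* of $N(v)$; each $z$ lies in three blocks, those with source in $N(z)$. A proper 6-coloring of $Q$ gives each $N(v)$ three distinct colors, so it is a scheme of weight $n$.

By Brooks' theorem such a coloring exists unless $Q$ contains a $K_7$; components of maximum degree at most 5 are colored greedily. Suppose there is a $K_7$ on $K$, and let $B$ be the set of sources of its seven blocks. Then $N(v)\subseteq K$ for $v\in B$ and $N(z)\subseteq B$ for $z\in K$, so $K\cup B=V(G)$ by connectedness. If $K\cap B\ne\emptyset$, its vertices have all neighbors in $K\cap B$, so $K=B=V(G)$ and $G$ is cubic on 7 vertices, which is impossible. So $K\cap B=\emptyset$ and $G$ is the incidence graph of a Fano plane, that is, $G_{14}$, a contradiction. Theorem 1 is proved for cubic graphs.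

## A vertex of degree four: what breaks, and a neighbor that pays

Let us run the same argument when degrees at least 4 occur, say with no two such vertices adjacent. The neighborhood of a vertex $y$ with $d(y)\ge4$ does no harm: split four of its neighbors into two pairs and use the pairs as blocks. Then $y$ sees each color at most $2+(d(y)-4)=d(y)-2$ times, and a vertex of degree 3 still has at most 6 conflicts.

The trouble is $y$ itself: it lies in $d(y)$ blocks $N(w)$, so it has up to $2d(y)\ge8$ conflicts, and six colors are not enough. This is not only a weakness of the method. In the incidence graph of the affine plane of order 3 (9 points of degree 4, 12 lines of degree 3, $n=21$), any two points lie on a line, so an admissible set contains at most one point. The 9 points together receive at most 6 colors in any scheme. Some vertices must receive nothing, and others must receive several colors. On the other side there is room: two parallel classes (6 lines) plus one point form an admissible set.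

The trade that works is the following. Leave $y$ uncolored. Choose four neighbors $C_y$ of $y$ and one $w\in C_y$. Use the *triple* $C_y\setminus\{w\}$ as the block of $y$, and let $w$ ignore $y$: now $y$ sees a color at most once on the triple and at most once on $w$. Since $w$ lies in only two blocks, it has at most 4 conflicts, so at least two colors are free for it, and its second color pays for the empty $y$.

Example: the wheel with hub $y$ and rim $w_1w_2w_3w_4$. Take $w=w_1$. The triple is $\{w_2,w_3,w_4\}$, and the rim gives the blocks $\{w_2,w_4\}$ and $\{w_1,w_3\}$. Color $w_2,w_3,w_4$ with $1,2,3$; then $w_1$ only has to avoid color $2$ and may take $\{1,3,4,5\}$. The weight is $7\ge5$.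

To make this a proof we must deal with four things:

- adjacent vertices of degree at least 4 (we delete edges until there are essentially none, at the price of pendant Heawood graphs);
- vertices with two or three neighbors of high degree (we remove some of them beforehand and give them many colors);
- collisions, where the paying neighbors of two different $y$ conflict (we choose at random and pay for the expected loss);
- Fano planes in the conflict graph.

## Edge-minimal subgraphs and pendant Heawood graphs

**Step 1 (reduction).** This step removes superfluous edges. Let $G$ be as in Theorem 1. Among the spanning subgraphs of $G$ with minimum degree at least 3 and no component isomorphic to $G_{14}$ (for instance $G$), take an edge-minimal one. By (F2) it suffices to find on each of its components $H$ a scheme of weight at least $|V(H)|$. Here $H$ is connected, $\delta(H)\ge3$, $H\not\cong G_{14}$, and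
$$\text{for each edge } e=xy \text{ of } H \text{ with } d(x),d(y)\ge4,\ H-e \text{ has a component}\cong G_{14}.\tag{2}$$
Indeed, deleting $e$ keeps the minimum degree at least 3, so by minimality it creates a component isomorphic to $G_{14}$, which lies in $H-e$. From now on $d$ and $N$ refer to $H$.

**Step 2 (two small cases).** This step disposes of the degenerate outcomes of (2). Let $e=xy$ be as in (2). If $H-e$ is connected, then $H=G_{14}+e$. Otherwise $e$ is a bridge and one of its sides is isomorphic to $G_{14}$.

*Case A: $H=G_{14}+bb'$.* Let $B$ be the part of $G_{14}$ containing $b$, and use Lemma 1 with $S=\emptyset$. If $b'\in B$, empty $A(b')$ as well: weight 17. If $b'\notin B$, then $b'\notin\ell$ because $bb'$ is a new edge, so $A(b')=\emptyset$ already: weight 18. Since $A(b)=A(b')=\emptyset$, the edge $bb'$ shows no color to anyone. So $b$ sees each color at most $2=d(b)-2$ times and every other vertex sees each at most once. The weight is at least 14.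

*Case B: both sides of a bridge as above are isomorphic to $G_{14}$.* Use Lemma 1 on both sides, with $S=\emptyset$ and $b$ the end of the bridge. The ends have degree 4, see each color twice inside their side, and are uncolored. The weight is $36\ge28$.

From now on, Cases A and B are excluded.

**Step 3 (pendants).** This step describes how edges between high-degree vertices look.

**Definition 4.** If $e=xy$ is as in (2), $e$ is a bridge and its side $F\ni x$ is isomorphic to $G_{14}$, then $F$ is a *pendant*, $x$ its *root* and $y$ its *anchor*.

Then $d(x)=4$, the other vertices of $F$ have degree 3 in $H$, and $xy$ is the only edge leaving $F$. Example: join a new vertex $q$ to one vertex in each of four copies of $G_{14}$. The four copies are pendants with anchor $q$. Coloring each by Lemma 1 with $b$ its root and $S=\emptyset$, and leaving $q$ uncolored, has weight $72\ge57$.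

*Distinct pendants $F_1,F_2$ with bridges $e_1,e_2$ are disjoint.* First, $e_1\ne e_2$, since Case B is excluded. Next, $e_2$ is not an edge of $F_1$, as it would be a bridge of $F_1\cong G_{14}$. So $F_1$ is connected in $H-e_2$, hence contained in $F_2$ or disjoint from it. In the former case $F_1=F_2$ by size, so $e_1=e_2$, a contradiction.

*Anchors lie in no pendant.* If the anchor $y$ of $F$ (root $x$) lay in a pendant $F'$, then $F'\ne F$, so $x\notin F'$, and $xy$ would be the edge leaving both $F$ and $F'$: Case B.

Let $m$ be the number of pendants, $M$ the set of vertices outside pendants, $P\subseteq M$ the set of anchors, $V_3$ the set of vertices of degree 3 in $M$, and $L$ the set of vertices of $M\setminus P$ of degree at least 4. Anchors have degree at least 4, so $M=V_3\cup L\cup P$ is a partition; also $m\ge|P|$. The set $L\cup P$ is independent: by (2), an edge inside it would make one of its ends the root of a pendant, hence not in $M$. The only edges between $M$ and pendants are the root–anchor edges. So: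

- vertices in $V_3\cup L$ have all their neighbors in $M$;
- $N(y)\subseteq V_3$ for $y\in L$, and $N(q)\cap M\subseteq V_3$ for $q\in P$.

Anchors and roots will stay uncolored. An anchor $q$ with at least two pendants then has two uncolored neighbors, which is all it needs. If $q$ has exactly one pendant, then $|N(q)\cap M|=d(q)-1\ge3$; choose one vertex $p(q)\in N(q)\cap M\subseteq V_3$, which will be uncolored at the end. Let $\Phi\subseteq V_3$ be the set of all chosen $p(q)$.

## Removing vertices with two or three neighbors of high degree

**Step 4 (two deletion phases).** The purpose is that each remaining vertex of $V_3$ has few neighbors in what remains of $L$. The principle is this. If a neighbor $y$ of $w$ has degree at least 4, delete $w$. If $y$ satisfies its constraint in the smaller graph, where its degree has dropped by 1, it satisfies it in $H$ no matter which colors $w$ has, since $w$ adds at most 1 to the count and exactly 1 to the allowance. So $w$ may carry many colors. We must only take care that degrees do not fall below 3, and that $w$ itself, of degree 3, sees each color at most once; that costs a few deletions of colors later.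

*Phase 1.* Start with $X=\emptyset$. While some $w\in V_3\setminus X$ has all three neighbors in $L$, each neighbor $y$ satisfying $d(y)-|N(y)\cap X|\ge4$, add $w$ to $X$. Let $I_3$ be the final $X$. For $y\in L$ put $d_1(y)=d(y)-|N(y)\cap I_3|\ge3$, and let $L_1=\{y\in L:d_1(y)\ge4\}$, $D=\{y\in L:d_1(y)=3\}$. Then:

- $N(w)\subseteq L$ for $w\in I_3$;
- every $y\in D$ has a neighbor in $I_3$;
- no $w\in V_3\setminus I_3$ has three neighbors in $L_1$.

Example: in the affine plane graph above, $V_3$ is the set of lines and $L$ the set of points. Phase 1 adds the lines of one parallel class, after which all points have $d_1=3$. Give the three removed lines all six colors. The nine other lines, and the nine points, can be colored with three colors each: lines of one parallel class alike, and points of one removed line alike. Then a remaining line sees three different colors. A point sees each color once on its removed line and at most once on its other three lines. A removed line sees one color three times, so we uncolor two of its points. The weight is $18+9+(9-6)=30\ge21$.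

*Phase 2.* For $w\in V_3\setminus I_3$ with exactly two neighbors in $L_1$, call these its *heads*, and the third neighbor its *tail* $t(w)$. Then $t(w)\notin L_1$, and $t(w)\notin I_3$ because neighbors of $I_3$ lie in $L$. So $t(w)\in(V_3\setminus I_3)\cup D\cup P$. Start with $X=\emptyset$. Repeatedly add such a $w\notin X\cup\Phi$ if both heads $y$ satisfy $d_1(y)-|N(y)\cap X|\ge4$ and, with $u=t(w)$, either $u\in P$ or $(N(u)\setminus\{w\})\cap X=\emptyset$. Let $I_2$ be the final $X$. For $y\in L_1$ put $d_2(y)=d_1(y)-|N(y)\cap I_2|$. An element of $I_2$ adjacent to $y\in L_1$ has $y$ as a head, so $d_2(y)\ge3$. Let $L_2=\{y\in L_1:d_2(y)\ge4\}$ and $D_2=\{y\in L_1:d_2(y)=3\}$. Every $y\in D_2$ is a head of some element of $I_2$.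

The condition on the tail says that a tail which is not an anchor loses only one neighbor in this phase. Put
$$Z=M\setminus(I_2\cup I_3\cup L_2\cup P)=(V_3\setminus(I_2\cup I_3))\cup D\cup D_2,$$
$$N^*(v)=(N(v)\cap M)\setminus(I_2\cup I_3),\qquad E_v=N^*(v)\cap Z,$$
$$G_2=H[M]-I_2-I_3,\qquad U=\{t(w):w\in I_2\}\cap Z.$$

Example: let $J$ have vertices $y,y',w_1,\dots,w_4$, with $y,y'$ both adjacent to all $w_i$, and edges $w_1w_2$, $w_3w_4$. Then $L=L_1=\{y,y'\}$ and $I_3=\emptyset$. Phase 2 can add $w_1$ (heads $y,y'$, tail $w_2$) and must then stop. So $I_2=\{w_1\}$, $D_2=\{y,y'\}$, $L_2=\emptyset$, $U=\{w_2\}$, $E_{w_2}=\{y,y'\}$. Color $y,y',w_3,w_4$ with $1,2,3,4$ and $w_2$ with $1$. To protect $w_2$, let $w_1$ have the four colors not on $E_{w_2}$, namely $3,4,5,6$. Now $w_1$ sees color $1$ twice; delete it from $w_2$. One checks that this is a scheme: $y$ and $y'$ see $3$ and $4$ twice and other colors at most once, and the $w_i$ see each color at most once. The weight is $8\ge6$.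

**Step 5 (structure after the phases).** This step collects what the two phases guarantee.

**Lemma 3.**
(a) A vertex of $V_3\cup D$ adjacent to $w\in I_2$ equals $t(w)$. If it lies in $Z$, it is in $U$ and has exactly one neighbor in $I_2$. So each $u\in U$ has a unique $I_2$-neighbor $w_u$. Also $U\cap D_2=\emptyset$, and vertices of $V_3$ have no neighbor in $I_3$.
(b) $|N^*(u)|=2$ for $u\in U$, and $|N^*(v)|=3$ for $v\in Z\setminus U$.
(c) For $w\in I_2$ exactly one of these holds: *type (a)* $t(w)\in U$; *type (b)* $t(w)\in P$; *type (c)* $t(w)\in I_2$.
(d) For $w\in V_3\cap Z$ put $j(w)=|N(w)\cap L_2|$, and put $j=0$ on $D\cup D_2$. Then $j\le2$, and if $j(v)\ge1$ then $|E_v|\le3-j(v)\le2$.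
(e) If $j(w)=2$, then $w\in\Phi$ or $w$ has a neighbor in $U$.

Proof. (a) Such a vertex is not in $L_1$, so it is not a head of $w$, so it is $t(w)$; if it is in $Z$, it is in $U$ by definition. Suppose $u\in Z\cap(V_3\cup D)$ had two neighbors $w,w'\in I_2$, with $w'$ added later. Then $t(w')=u\notin P$, and $w\in(N(u)\setminus\{w'\})\cap X$ at that moment, against the rule. Tails are not in $L_1\supseteq D_2$, so $U\cap D_2=\emptyset$ and $U\subseteq V_3\cup D$. Neighbors of $I_3$ lie in $L$, which gives the last claim.

(b) Let $u\in U$. If $u\in V_3$, it loses exactly $w_u$ from its three neighbors. If $u\in D$, then $|N^*(u)|=d_1(u)-1=2$. Let $v\in Z\setminus U$. If $v\in V_3\cup D$, it has no $I_2$-neighbor by (a), so $|N^*(v)|$ is $3$ or $d_1(v)=3$. If $v\in D_2$, then $|N^*(v)|=d_2(v)=3$.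

(c) We know $t(w)\in(V_3\setminus I_3)\cup D\cup P$, and an element of $V_3\setminus I_3$ or $D$ is in $I_2$ or in $Z$. In the latter case it is in $U$.

(d) After Phase 1 no $w\in V_3\setminus I_3$ has three neighbors in $L_1\supseteq L_2$. If $j(v)\ge1$, then $v$ has degree 3, and $j(v)$ of its neighbors lie in $L_2$, outside $Z$.

(e) Let $j(w)=2$ and $w\notin\Phi$. By the end of Phase 1, $w$ has exactly two neighbors in $L_1$, namely its two neighbors in $L_2$. They have $d_2\ge4$. Since $w\notin I_2$ was not added, the tail condition fails at the end: $u=t(w)\notin P$, and $u$ has a neighbor $x\in I_2$, $x\ne w$. If $u\in I_2$, then its neighbor $w\in V_3$ is not a head of $u$, so $w=t(u)$ and $x\in N(u)\setminus\{w\}\subseteq L_1$, contradicting $x\in V_3$. So $u\in(V_3\cup D)\cap Z$, and $u\in U$ by (a). $\square$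

## Frozen vertices, candidates, and a random choice

**Step 6 (candidates).** Only vertices of $L_2$ will be uncolored without immediate compensation. Here we say which neighbors may pay for them. Let $N_Z(U)=\bigcup_{u\in U}E_u$, the set of vertices of $Z$ with a neighbor in $U$. Note $\Phi\subseteq Z$: elements of $\Phi$ have a neighbor in $P$, so they are not in $I_3$, and they are not in $I_2$ by the rule. The *frozen* vertices are those of
$$\mathcal F=D\cup D_2\cup U\cup N_Z(U)\cup\Phi .$$
They will get at most one color each, so that the later deletions near $I_2$, $I_3$, $P$ stay cheap.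

For $y\in L_2$ we have $N^*(y)\subseteq V_3\cap Z$ and $|N^*(y)|=d_2(y)\ge4$; fix $C_y\subseteq N^*(y)$ with $|C_y|=4$. The *candidates* are
$$C=\{w\in V_3\cap Z:\ w\notin\mathcal F,\ j(w)=1,\ w\in C_y\text{ for its neighbor }y\in L_2\}.$$
In the wheel, all four rim vertices are candidates; in $J$ there are none.

Let $w\in C$ and $N(w)=\{y,v_1,v_2\}$ with $y\in L_2$. Then $v_i\notin L_2$ as $j(w)=1$; $v_i\notin I_3$ by Lemma 3(a); and $v_i\notin I_2$, otherwise $w\in U$. So $v_i\in Z\cup P$. Moreover $v_i\notin U$, because $w\notin N_Z(U)$. Let $h(w)$ be the number of $i\in\{1,2\}$ with $v_i\in Z$ and $j(v_i)\ge1$.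

Every $w\in C_y$ lies in $V_3\cap Z$ and has $j(w)\ge1$. So if $w\notin C$, then $w$ is frozen (and not in $D\cup D_2$) or $j(w)=2$. By Lemma 3(e),
$$C_y\setminus C\subseteq U\cup N_Z(U)\cup\Phi\qquad(y\in L_2).\tag{3}$$

**Step 7 (random choice).** We choose the paying neighbors so that few of them collide on average. Independently for each $y\in L_2$, choose at most one element $\sigma(y)$ of $C_y\cap C$, each element with probability exactly $1/4$. Let $W$ be the set of chosen vertices. A candidate lies in $C_y$ only for its unique neighbor $y\in L_2$, so it is chosen with probability $1/4$. Two candidates with the same $y$ are never both chosen, and candidates with different $y$ are chosen independently.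

For every $v\in Z$ with $|W\cap E_v|\ge2$, mark all elements of $W\cap E_v$ except the first one in a fixed order as *dropped at $v$*. Let $I$ be the set of elements of $W$ that are dropped nowhere. Thus $|I\cap E_v|\le1$ for every $v\in Z$. Call $y\in L_2$ *served* if $\sigma(y)$ exists and lies in $I$. An element of $I$ lying in $C_y$ is necessarily $\sigma(y)$.

Let $k(v)=|E_v\cap C|\le3$. The number of vertices dropped at $v$ is at most the number of pairs in $W\cap E_v$, and each pair of candidates is chosen with probability at most $1/16$. So
$$\lambda(v):=\mathbb E[\#\text{dropped at }v]\le\tbinom{k(v)}2\tfrac1{16},\qquad \Pr(w\text{ dropped at }v)\le\tfrac{k(v)-1}{16}\quad(w\in E_v\cap C).\tag{4}$$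
Hence $\lambda(v)\le\frac1{16}$ if $k(v)=2$, $\lambda(v)\le\frac3{16}$ if $k(v)=3$, and $\lambda(v)=0$ if $k(v)\le1$. Moreover
$$\sum_{w\in C}\Pr(w\in I)\ge\tfrac14|C|-\sum_{v\in Z}\lambda(v).\tag{5}$$
A candidate $w$ can only be dropped at elements of $\{v_1,v_2\}\cap Z$. If $h(w)\ge1$, say $v_1\in Z$ and $j(v_1)\ge1$, then $k(v_1)\le|E_{v_1}|\le2$, and $k(v_2)\le3$ if $v_2\in Z$, so
$$\Pr(w\in I)\ge\tfrac14-\tfrac1{16}-\tfrac2{16}=\tfrac1{16}\qquad\text{if }h(w)\ge1.\tag{6}$$

## The conflict graph and its Fano planes

**Step 8 (blocks).** Now we set up the coloring problem. The *blocks* are the following subsets of $Z$: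

- $E_v$ for each $v\in Z$, with source $v$;
- for each served $y\in L_2$, the triple $C_y\setminus\{\sigma(y)\}$, with source $y$;
- for each unserved $y\in L_2$, two disjoint pairs partitioning $C_y$, each with source $y$.

Let $Q$ be the graph on $Z$ in which two vertices are adjacent iff they lie in a common block, and $c(z)$ the degree of $z$ in $Q$. Each $z\in Z$ lies only in blocks with source in $N^*(z)$, at most one per source; $|N^*(z)|\le3$ and blocks have size at most 3. So Lemma 2 applies and $c(z)\le6$. In the wheel with $\sigma(y)=w_1$ the blocks are $\{w_2,w_3,w_4\}$, $\{w_2,w_4\}$ twice and $\{w_1,w_3\}$ twice.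

Three kinds of vertices have fewer conflicts; these are our reserves.

(i) For $w\in I$: $c(w)\le4-h(w)$. Its $y$ is served with $\sigma(y)=w$ and contributes 0. A neighbor $v_i\in P$ contributes 0. A neighbor $v_i\in Z$ contributes at most 2, and at most 1 if $j(v_i)\ge1$. Also, $I$ is independent in $Q$: a block $E_v$ contains at most one element of $I$, and blocks with source in $L_2$ contain none.

(ii) Let $\Lambda=\{v\in V_3\cap Z: v\notin\mathcal F,\ j(v)=0,\ k(v)\ge2\}$. For $v\in\Lambda$: $c(v)\le6-k(v)\le4$, since $v$ has no source in $L_2$, and each candidate $p\in N(v)$ has $|E_p|\le2$ and contributes at most 1. Let $\Lambda'$ be the (random) set of $v\in\Lambda$ without a $Q$-neighbor in $I$.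

(iii) Let $U'=\{u\in U: j(x)\ge1\text{ for some }x\in E_u\}$. For $u\in U'$: $c(u)\le1+2=3$, since $|N^*(u)|=2$ and that $x$ has $|E_x|\le2$.

The sets $I,\Lambda',U'$ are pairwise disjoint: elements of $I$ are non-frozen with $j=1$, those of $\Lambda'$ are non-frozen with $j=0$, those of $U'$ are frozen.

**Step 9 (the $K_7$'s of $Q$).** Brooks' theorem needs to know where the $K_7$'s are. Let $K$ be the vertex set of one. By Lemma 2 it is a component of $Q$, all its vertices have $c=6$, and its seven blocks form a Fano plane. It contains no vertex of $I\cup\Lambda'\cup U'$, as these have $c\le4$. The sources of the seven blocks are distinct, since two blocks with the same source are pairs. Each $z\in K$ lies in three blocks, so $|N^*(z)|=3$ and every element of $N^*(z)$ is a source of one of them.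

*Type 1:* some source lies in $L_2$; it is served, as its block is a triple.

*Type 2:* all seven sources lie in $Z$. Let $B$ be the set of sources. For $v\in B$ we have $|E_v|=3$ and $|N^*(v)|\le3$, so $N^*(v)=E_v\subseteq K$; and $N^*(z)\subseteq B$ for $z\in K$. So $K\cup B$ is closed under adjacency in $G_2$ and induces a cubic graph there. It is connected: two points of $K$ have a common neighbor in $B$, and each vertex of $B$ has neighbors in $K$. If $z\in K\cap B$, then $N^*(z)\subseteq K\cap B$. So if $K\cap B\ne\emptyset$, then $K=B$ by connectedness, and $K$ induces a cubic graph on 7 vertices, impossible. Hence $K\cap B=\emptyset$ and $G_2[K\cup B]$ is the incidence graph of the Fano plane.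

Let $\mathcal R$ be the set of components $R$ of $G_2$ with $R\subseteq Z$ and $G_2[R]\cong G_{14}$. We have shown that every type 2 $K_7$ is one side of a member of $\mathcal R$.

**Step 10 (Heawood components of $G_2$).** In such an $R$ the cubic argument fails, so we must use its connection to the rest of $H$. Let $R\in\mathcal R$. Its vertices have $|N^*|=3$ and $N^*\subseteq R$. So $R\cap U=\emptyset$ by Lemma 3(b), hence also $R\cap N_Z(U)=\emptyset$. No vertex of $R$ has a neighbor in $P\cup L_2$, so $R\cap\Phi=R\cap C=\emptyset$ and $k=0$ on $R$. Thus $R\cap(I\cup\Lambda'\cup U')=\emptyset$. Blocks meeting $R$ have their sources in $R$; they are sets $N^*(v)$ with $v\in R$ and lie in $R$. So no $Q$-edge leaves $R$, and a type 1 $K_7$ is disjoint from $R$ (it would lie in $R$ and have all sources in $R\subseteq Z$).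

Some $z\in R$ has an $H$-neighbor $q\notin R$. Otherwise $R=V(H)$ as $H$ is connected, so $M=V(H)$, $I_2=I_3=\emptyset$ and $H=G_2\cong G_{14}$, a contradiction. Since $z\in V_3\cup L$, we have $q\in M$; since $q\notin N^*(z)$, we have $q\in I_2\cup I_3$. If $q\in I_2$, then $z\ne t(q)$ as $z\notin U$, so $z$ is a head of $q$ and $z\in L_1\cap Z=D_2$. If $q\in I_3$, then $z\in L\cap Z=D\cup D_2$.

If $R\cap D_2\ne\emptyset$, choose $z_R\in R\cap D_2$ and $q_R\in I_2$ having head $z_R$. Otherwise choose $z_R\in R\cap D$ and $q_R\in I_3\cap N(z_R)$. Call $q\in I_2\cup I_3$ *burdened* if $q=q_R$ for $t\ge1$ sets $R$. Let $B_R\ni z_R$ and $K_R$ be the parts of $R$, and $\ell_R=N^*(z_R)\subseteq K_R$. Since $z_R\in L$, $\ell_R\subseteq V_3$; together with $R\cap(U\cup N_Z(U)\cup\Phi)=\emptyset$ this shows that $\ell_R$ contains no frozen vertex.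

## The coloring

**Step 11 (the coloring, in order).** Now we build $A$. By Steps 9 and 10, no $Q$-edge joins an $R\in\mathcal R$ or a type 1 $K_7$ to the rest of $Z$.

(S0) For $R\in\mathcal R$: the six vertices of $B_R\setminus\{z_R\}$ get distinct single colors; $z_R$ and $K_R\setminus\ell_R$ get $\emptyset$.

(S1) Let $Z_0$ be $Z$ minus all $R\in\mathcal R$, all type 1 $K_7$'s, and $I\cup\Lambda'\cup U'$. Then $Q[Z_0]$ has maximum degree at most 6 and no $K_7$. Its components of maximum degree 6 are 6-colorable by Brooks' theorem, the others greedily. Each vertex of $Z_0$ gets its single color from a proper 6-coloring.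

(S2) Color the $u\in U'$ one after another with one color each. Avoid the colors of already colored $Q$-neighbors (at most 3, lying in $Z_0\cup U'$, with single colors) and the colors of the two heads of $w_u$. A head in $L_2$ is and remains uncolored. A head in $D_2$ is not in $I\cup\Lambda'\cup U'$, since $I,\Lambda'\subseteq V_3$ and $U\cap D_2=\emptyset$. So it lies in one of three places: in $Z_0$, where it already has one color; in some $R\in\mathcal R$, where, not being in $\ell_R\subseteq V_3$, it already has its final set of at most one color; or in a type 1 $K_7$, where it will stay uncolored because (S5) colors only vertices of $V_3$. So at most 5 colors are forbidden.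

(S3) Each $w\in I$ gets exactly $2+h(w)\le4$ colors not used on its $Q$-neighbors. By (i) there are at most $4-h(w)$ of these. They lie in $Z_0\cup U'$, since $I$ is independent and no vertex of $\Lambda'$ is $Q$-adjacent to $I$; so they have single colors, and at least $2+h(w)$ colors are free.

(S4) For $v\in\Lambda'$ let $g(v)$ be its degree in $Q[\Lambda']$. Its $Q$-neighbors outside $\Lambda'$ lie in $Z_0\cup U'$, so the list of colors not used on them has size at least $6-c(v)+g(v)$. For each color $i$, apply the Caro–Wei bound to the subgraph of $Q$ induced by the vertices of $\Lambda'$ having $i$ in their list: there is an independent set of size at least the sum of $1/(g(v)+1)$ over these vertices. Give its vertices color $i$. The total number of colors given to $\Lambda'$ is at least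
$$\sum_{v\in\Lambda'}\frac{6-c(v)+g(v)}{g(v)+1}=\sum_{v\in\Lambda'}\Bigl(1+\frac{5-c(v)}{g(v)+1}\Bigr)\ge\sum_{v\in\Lambda'}(1+\beta(v)),\qquad\beta(v)=\begin{cases}1/5&\text{if }k(v)=2,\\1/2&\text{if }k(v)=3.\end{cases}$$
Indeed $g(v)\le c(v)\le6-k(v)$, so $\frac{5-c}{g+1}\ge\frac{5-c}{c+1}$, which decreases in $c$ and equals $\frac15$ at $c=4$ and $\frac12$ at $c=3$.

(S5) For a type 1 $K_7$ with vertex set $K$, choose one source $y\in L_2$; let $w=\sigma(y)\in I$ and $\ell=C_y\setminus\{w\}\subseteq K$. Give each $i\in A(w)$ to one vertex of $\ell$, each $i\notin A(w)$ to two vertices of $\ell$, and nothing else on $K$. The total is $12-|A(w)|\ge8\ge7=|K|$. No $a\in\ell$ is frozen. First, $a\in V_3$ and $c(a)=6$. A vertex of $U$ has $|N^*|=2$; a vertex with a neighbor $u\in U$ has the source $u$ with $|E_u|\le2$; a vertex of $\Phi$ has in $N^*$ a vertex of $P$, which is no source. Each of these gives $c<6$.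

Frozen vertices are not in $I\cup\Lambda'$, nor in any $\ell$ of (S5), nor in any $\ell_R$. Thus every frozen vertex has at most one color, also after (S7).

(S6) For $q\in I_3$: $A(q)=[6]$ if $q$ is unburdened, $A(q)=\{1\}$ if burdened. Let $w\in I_2$ be of type (a), $u=t(w)$. The at most 2 vertices of $E_u$ are in $N_Z(U)$. So they lie in no $R\in\mathcal R$, in no type 1 $K_7$ (they have $c<6$, as just shown), and not in $I\cup\Lambda'$; they received single colors in (S1) or (S2). Let $A(w)$ be the set of all (at least 4) colors not on $E_u$; if $w$ is burdened, take just one of them. For types (b) and (c): $A(w)=[6]$, or one color if $w$ is burdened.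

(S7) For $R\in\mathcal R$: give each $i\in A(q_R)$ to one vertex of $\ell_R$ and each $i\notin A(q_R)$ to two. This is Lemma 1 with $b=z_R$ and $S=A(q_R)$, $|S|=1$, so $R$ has weight $17=|R|+3$.

(S8) $L_2\cup P$ gets $\emptyset$. Each pendant is colored by Lemma 1 with $b$ its root and $S=\emptyset$: weight $18=14+4$.

(S9) For every $q\in I_2\cup I_3$, delete colors from neighbors of $q$ lying in $D\cup D_2\cup U$ until each color occurs on at most one neighbor of $q$. For $q\in P$ with exactly one pendant, delete the color (if any) of $p(q)$.

**Step 12 (how many deletions).** This shows that (S9) is possible and cheap. All vertices in $D\cup D_2\cup U\cup\Phi$ are frozen, so they have at most one color.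

- $q\in I_3$: all three neighbors are in $L$, and the colored ones are in $D\cup D_2$. At most 2 deletions. If $q$ is burdened, some neighbor $z_R$ is uncolored, so at most 1.
- $w\in I_2$ with heads $y,y'\in L_2\cup D_2$ (uncolored if in $L_2$). Type (a): at most 2; at most 1 if $t(w)\in U'$, since its color differs from those of $y,y'$ by (S2). Type (b): $t(w)\in P$ is uncolored, so at most 1. Type (c): it suffices to delete the colors of $y,y'$, so at most 2. If $w$ is burdened, some head $z_R$ is uncolored, so at most 1 in every type.
- $q\in P$: at most 1, and 0 if $q$ has at least two pendants.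

**Step 13 (the result is a scheme).** We check every vertex. By (F1) a deletion does no harm elsewhere. Outside the type 1 sets $K$ and the $R\in\mathcal R$, (S1)–(S4) give $Q$-adjacent vertices disjoint color sets. For a type 1 $K$, every block meeting $K$ other than the chosen $\ell$ is another line of the Fano plane, so it meets $\ell$, which contains all colored vertices of $K$, in exactly one point. For $R\in\mathcal R$, the blocks meeting $R$ are the sets $N^*(v)$, $v\in R$, and Lemma 1 handles $v\ne z_R$. Hence every block contains each color at most once, except the *exceptional* blocks: the chosen $\ell$ of (S5), with source in $L_2$, and $\ell_R$, with source $z_R$. Recall that $V(H)$ consists of the pendants and $M=Z\cup I_2\cup I_3\cup L_2\cup P$, and that $L_2\cup P$ is uncolored. Fix a color $i$.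

- $v\in(V_3\cap Z)\setminus U$: $N(v)=N^*(v)$, and all colored neighbors are in $E_v$, a non-exceptional block. The count is at most $1=d(v)-2$.
- $u\in U\cap V_3$: the colored neighbors are in $E_u\cup\{w_u\}$. Here $E_u$ is non-exceptional (as $z_R\notin U$), and $A(w_u)$ avoids the colors of $E_u$. The count is at most 1. If $u\in U\cap D$, there are in addition $r=|N(u)\cap I_3|$ neighbors, $d(u)=3+r$, and the count is at most $1+r$.
- $v\in(D\setminus U)\cup D_2$, $v$ not a $z_R$: as $N(v)\subseteq V_3$, $N^*(v)=E_v$, of size 3. With $r=|N(v)\cap(I_2\cup I_3)|$, $d(v)=3+r$ and the count is at most $1+r$.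
- $v=z_R$: $d(v)=3+r$ with $r$ as before, and $q_R$ is among these $r$ neighbors. If $i\in A(q_R)$, the count is at most $1+r$. If $i\notin A(q_R)$, it is at most $2+(r-1)$.
- $y\in L_2$: $d(y)=d_2(y)+r$ with $r=|N(y)\cap(I_2\cup I_3)|$, so it suffices that at most $d_2(y)-2$ vertices of $N^*(y)$ have color $i$. Outside $C_y$ there are $d_2(y)-4$ of them, so we need at most 2 in $C_y$. If $y$ is unserved: at most one from each pair. If $y$ is served and its triple is not exceptional: at most $\sigma(y)$ and one of the triple. If the triple is an exceptional $\ell$: two of $\ell$ if $i\notin A(\sigma(y))$, and one of $\ell$ plus $\sigma(y)$ otherwise.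
- $q\in I_2\cup I_3$: $d(q)=3$, and the count is at most 1 by (S9).
- $q\in P$: roots are uncolored. With at least two pendants the count is at most $d(q)-2$. With exactly one, the root and $p(q)$ are uncolored, so again it is at most $d(q)-2$.
- Pendants: a root has degree 4, its anchor is uncolored, and it sees each color at most twice. The other vertices have degree 3 and see each color at most once by Lemma 1.

## Counting the weight

**Step 14 (the inequality to prove).** We compare weight and order. For $q\in I_2\cup I_3\cup P$ let $\nu(q)$ be its net contribution: the number of its colors, minus 1, minus the (S9)-deletions made for $q$, plus the excess 3 of each $R$ with $q_R=q$. The excess $4m\ge4|P|$ of the pendants is credited to the anchors, 4 to each. By Step 12: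

- $q\in I_3$: unburdened $\nu\ge6-1-2=3$; burdened $\nu\ge1-1-1+3t\ge2$. So $\nu\ge2$.
- $w\in I_2$, unburdened: type (a) $\nu\ge4-1-2=1$, and $\nu\ge4-1-1=2$ if $t(w)\in U'$; type (b) $\nu\ge6-1-1=4$; type (c) $\nu\ge6-1-2=3$. Burdened, any type: $\nu\ge1-1-1+3t\ge2$.
- $q\in P$: $\nu\ge4-1-1=2$.

These lower bounds do not depend on the random choice. The set $Z_0\cup U'$ contributes 1 per vertex, a type 1 $K_7$ at least 7, a vertex $w\in I$ contributes $2+h(w)$, $\Lambda'$ contributes as in (S4), and each $y\in L_2$ contributes 0. So
$$\text{weight}-|V(H)|\ \ge\ \sum_{w\in I}(1+h(w))+\sum_{v\in\Lambda'}\beta(v)+\sum_{q\in I_2\cup I_3\cup P}\nu(q)-|L_2|,\tag{7}$$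
where each $\nu(q)$ may be replaced by its lower bound. It suffices that the expectation of the right side is at least 0. The sets $C_y\cap C$ partition $C$, so $|L_2|=\frac14\sum_y|C_y|=\frac14|C|+\frac14\sum_y|C_y\setminus C|$. By (5) it suffices to prove
$$\sum_{w\in C}h(w)\Pr(w\in I)+\sum_{v\in\Lambda}\beta(v)\Pr(v\in\Lambda')+\sum_q\nu(q)\ \ge\ \tfrac14\sum_{y\in L_2}|C_y\setminus C|+\sum_{v\in Z}\lambda(v).\tag{8}$$
Call the first sum on the right the *shares*: a vertex $w$ causes a share of at most $j(w)/4$, and by (3) only if $w\in V_3\cap(U\cup N_Z(U)\cup\Phi)$.

We now let terms on the left of (8) pay for terms on the right, using each left term at most once.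

**Step 15 (shares, and $\lambda$ at frozen vertices).** These are paid by $\sum\nu$. For $u\in U$ all of $E_u$ is frozen, so $k(u)=0$ and $\lambda(u)=0$.

- For $v\in D$, a neighbor of $v$ in $I_3$ pays $\lambda(v)$. Each $q\in I_3$ pays at most $3\cdot\frac3{16}<2\le\nu(q)$.
- For $p\in\Phi$, an anchor $q$ with $p=p(q)$ pays the share of $p$ and $\lambda(p)$: at most $\frac24+\frac3{16}<2\le\nu(q)$.
- Each $w\in I_2$ pays $\lambda$ for its heads in $D_2$: at most $\frac6{16}$. This covers all of $D_2$.
- If $w\in I_2$ is of type (a) and $u=t(w)$, it also pays the share of $u$ (if $u\notin\Phi$) and, for each $x\in E_u$ not in $D\cup D_2\cup\Phi$, the share of $x$ and $\lambda(x)$. This covers $U$ and $N_Z(U)$.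

It remains to see that $w\in I_2$ can afford this. If $u\notin\Phi$, then $j(u)\le1$. For if $j(u)=2$, then $u\in V_3$ and its third neighbor is $w\in I_2$, so $u$ has no neighbor in $U$, contradicting Lemma 3(e). So the share of $u$ is at most $\frac14$. For $x\in E_u$ we have $u\in E_x\setminus C$, so $k(x)\le|E_x|-1\le2$, and $k(x)\le1$ if $j(x)\ge1$. So $x$ costs at most $\frac1{16}$ if $j(x)=0$ (no share), and at most $\frac{j(x)}4\le\frac12$ if $j(x)\ge1$ (then $\lambda(x)=0$).

If $u\notin U'$, all $x\in E_u$ have $j(x)=0$, and the total is at most $\frac6{16}+\frac14+\frac2{16}=\frac34\le1\le\nu(w)$. If $u\in U'$, the total is at most $\frac6{16}+\frac14+1<2\le\nu(w)$. For types (b) and (c) it is at most $\frac6{16}<2\le\nu(w)$.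

Thus all shares and all $\lambda(v)$ with $v\in\mathcal F$ are paid.

**Step 16 ($\lambda$ at non-frozen vertices).** These are paid by the reserves (i) and (ii) of Step 8. Let $v\in Z\setminus\mathcal F$. If $k(v)\le1$, then $\lambda(v)=0$. Let $k(v)\ge2$. Then $v\in V_3\cap Z$, and $j(v)\le1$ since $|E_v|\ge2$. Write $\sum_{w\in C}h(w)\Pr(w\in I)$ as the sum of $\Pr(w\in I)$ over all pairs $(w,x)$ with $w\in C$, $x\in N(w)\cap Z$, $j(x)\ge1$. By (6) each summand is at least $\frac1{16}$; call it a *pair term at $x$*.

*Case $j(v)=1$.* Then $|E_v|\le2$, so $k(v)=2$ and $E_v$ consists of two candidates. They give two pair terms at $v$, in total at least $\frac2{16}\ge\lambda(v)$. So $\lambda(v)$ is paid by the pair terms at $v$.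

*Case $j(v)=0$.* Then $v\in\Lambda$. For a candidate $p\in N(v)$ we have $N(p)=\{y,v,v_p\}$ with $y\in L_2$, and $E_p\setminus\{v\}\subseteq\{v_p\}$. Let $\tau$ be the number of candidates $p\in N(v)$ with $v_p\in C$. For each of these, $(v_p,p)$ gives a pair term at $p$, since $j(p)=1$. As $v\notin C$, $k(p)\le1$, so the pair terms at $p$ were not used in the previous case. And this one is claimed only by $v$, the unique element of $E_p$ other than $v_p$. It is worth at least $\frac1{16}$.

Since $v$ has no neighbor in $L_2$, its $Q$-neighbors are the elements of the (non-random) sets $E_p\setminus\{v\}$, $p\in N(v)\cap Z$. Each is in $I$ with probability at most $\frac14$, and with probability 0 if it is not in $C$.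

- If $k(v)=3$: the $Q$-neighbors of $v$ in $C$ are among the $\tau$ vertices $v_p$, so $\Pr(v\in\Lambda')\ge1-\frac\tau4$. The payment is at least $\frac12\bigl(1-\frac\tau4\bigr)+\frac\tau{16}=\frac12-\frac\tau{16}\ge\frac5{16}\ge\frac3{16}\ge\lambda(v)$.
- If $k(v)=2$ and $\tau\ge1$: the payment is at least $\frac1{16}\ge\lambda(v)$.
- If $k(v)=2$ and $\tau=0$: only the third neighbor of $v$ can yield $Q$-neighbors in $C$, at most two. So $\Pr(v\in\Lambda')\ge1-\frac24$, and the payment is at least $\frac15\cdot\frac12=\frac1{10}\ge\frac1{16}\ge\lambda(v)$.

**Step 17 (end of the proof of Theorem 1).** Each term on the left of (8) was used at most once, so (8) holds. Hence the right side of (7) has expectation at least 0, and some outcome of the random choice yields a scheme on $H$ of weight at least $|V(H)|$. Combining the schemes of all components $H$ of the edge-minimal subgraph gives a scheme of weight at least $n$ on a spanning subgraph of $G$ with minimum degree at least 3, hence on $G$ by (F2). This proves Theorem 1: the bound $5n/6$ holds. $\blacksquare$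

## Sharpness, and graphs with Heawood components

**Step 18 (proof of Theorem 2).** For (a) we computed $\gamma_{\times2,t}(G_{12})=10=\frac56\cdot12$ in the first section, and $G_{12}$ is connected and cubic.

For (b), apply Theorem 1 to the components not isomorphic to $G_{14}$. In a component isomorphic to $G_{14}$ give six vertices of each part distinct single colors. Each neighborhood lies in one part, so each vertex sees each color at most once, and this is a scheme of weight $12=14-2$. Together we get a scheme on $G$ of weight at least $n-2h$. So some $|T_i|\ge(n-2h)/6$, and by (1)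
$$\gamma_{\times2,t}(G)\le n-\frac{n-2h}6=\frac{5n}6+\frac h3 .$$
Finally $\gamma_{\times2,t}(G_{14})=12=\frac{5\cdot14}6+\frac13$ and $\gamma_{\times2,t}(G_{12})=\frac56\cdot12$. Both $\gamma_{\times2,t}$ and $\frac{5n}6+\frac h3$ are additive over components, so equality holds for all disjoint unions of copies of $G_{14}$ and $G_{12}$. $\blacksquare$
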